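\title{Common complements and cancellation for totally projective abelian $p$-groups}

\begin{abstract}
Let $G=B\oplus A_1=C\oplus A_2$ be an abelian group, where $B\cong C$ is a totally projective $p$-group and $A_1,A_2$ are arbitrary. Suppose that each Ulm--Kaplansky invariant of $B$ is finite or else the corresponding invariants of $A_1$ and $A_2$ vanish. We prove that $A_1$ and $A_2$ have a common complement in $G$, so that $A_1\cong A_2$. This is known when $B$ is a direct sum of countable $p$-groups and was conjectured for totally projective $B$. The complement is built one element at a time, and each step is reduced to a statement about two subspaces of a vector space. The method gives a necessary condition for a common complement, in terms of the relative position of the Ulm spaces of $A_1$ and $A_2$, which is also sufficient in many cases. We further show that the hypothesis cannot be dropped at any single index, and that a totally projective group cancels from direct sums if and only if all its invariants are finite, if and only if its endomorphism ring has stable range one.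
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a prime $p$. All groups are abelian and written additively; a \emph{$p$-group} is a group in which every element has order a power of $p$. Suppose that a group $G$ has two decompositions
\begin{equation}\label{eq:two}
G=B\oplus A_1=C\oplus A_2
\end{equation}
with $B\cong C$. Must $A_1$ be isomorphic to $A_2$? Not always: if $B$ is a direct sum of infinitely many copies of $\mathbb Z/p\mathbb Z$, then $B\oplus 0\cong B\oplus\mathbb Z/p\mathbb Z$. We look for conditions under which the answer is yes although nothing is assumed about the structure of $A_1$ and $A_2$. No classification is then available, and the isomorphism has to be constructed inside $G$. The natural tool is a \emph{common complement}: a subgroup $D$ with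
\[
G=D\oplus A_1=D\oplus A_2 .
\]
If it exists, then $A_1\cong G/D\cong A_2$.

\subsection*{Ulm invariants}
For a group $X$ put $p^0X=X$, $p^{\alpha+1}X=p(p^\alpha X)$, $p^\lambda X=\bigcap_{\alpha<\lambda}p^\alpha X$ for limit ordinals $\lambda$, and $p^\infty X=\bigcap_\alpha p^\alpha X$. The \emph{socle} $X[p]=\{x\in X:px=0\}$ is a vector space over $\mathbb Z/p\mathbb Z$. An \emph{index} is an ordinal or the symbol $\infty$. The \emph{Ulm spaces} of $X$ are
\[
U_\alpha(X)=(p^\alpha X)[p]/(p^{\alpha+1}X)[p]\quad(\alpha\text{ an ordinal}),\qquad U_\infty(X)=(p^\infty X)[p],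
\]
and the \emph{Ulm--Kaplansky invariants}, or Ulm invariants, are the cardinals $f_X(\alpha)=\dim U_\alpha(X)$. The space $U_\infty(X)$ is the socle of the maximal divisible $p$-subgroup of $X$ (Lemma~\ref{lem:torsion}).

Transfinite induction gives $p^\alpha(\bigoplus_jX_j)=\bigoplus_jp^\alpha X_j$ for every index $\alpha$. Hence, if $A$ is a direct summand of $G$, then $p^\alpha G\cap A=p^\alpha A$, so the natural map $U_\alpha(A)\to U_\alpha(G)$ is injective, and we regard $U_\alpha(A)$ as a subspace of $U_\alpha(G)$. With this identification,
\begin{equation}\label{eq:additive}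
U_\alpha(X\oplus Y)=U_\alpha(X)\oplus U_\alpha(Y),\qquad f_{X\oplus Y}=f_X+f_Y ,
\end{equation}
and likewise for infinite sums. The only nonzero invariant of $\mathbb Z/p^{n+1}\mathbb Z$ is $f(n)=1$, and the only nonzero invariant of the quasicyclic group $\mathbb Z(p^\infty)$ is $f(\infty)=1$. So on direct sums of cyclic and quasicyclic $p$-groups the invariants count the summands of each type.

This suggests what to guess. From \eqref{eq:two} and $B\cong C$ we get $f_B(\alpha)+f_{A_1}(\alpha)=f_B(\alpha)+f_{A_2}(\alpha)$. A finite cardinal $f_B(\alpha)$ cancels from this equation, and an infinite one does no harm if there is nothing for it to absorb. So consider, for an index $\alpha$, the condition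
\[
(\ast_\alpha)\qquad f_B(\alpha)\text{ is finite, or } f_{A_1}(\alpha)=f_{A_2}(\alpha)=0 .
\]
If $(\ast_\alpha)$ holds for all $\alpha$, then $f_{A_1}=f_{A_2}$. For arbitrary $A_1,A_2$ this is far from an isomorphism: $\mathbb Z$ and $0$ have the same invariants. Still, it is a known theorem that $(\ast_\alpha)$ for all $\alpha$ yields a common complement when $B\cong C$ is a direct sum of countable $p$-groups. The problem we solve is the conjecture, posed in \cite{source}, that this remains true when $B$ is totally projective.

\subsection*{Results}
Throughout, a \emph{totally projective} group is a direct sum of a divisible $p$-group and a reduced totally projective $p$-group. The definition, and Hill's characterization, which is the form in which we use it, are recalled in Section~\ref{sec:prelim}. The class contains all direct sums of countable $p$-groups (Example~\ref{ex:dsc}). The conjecture is true.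

\begin{theorem}\label{thm:main}
Let $G=B\oplus A_1=C\oplus A_2$, where $B\cong C$ is a totally projective $p$-group and $A_1,A_2$ are arbitrary abelian groups. Assume that for every index $\alpha$ (an ordinal or $\infty$) either $f_B(\alpha)$ is finite or $f_{A_1}(\alpha)=f_{A_2}(\alpha)=0$. Then there is a subgroup $D$ of $G$ with $G=D\oplus A_1=D\oplus A_2$. In particular $A_1\cong A_2$.
\end{theorem}

Whether a common complement exists depends on how $A_1$ and $A_2$ lie in $G$, not only on isomorphism types. If $G$ is a vector space of dimension $\aleph_0$ over $\mathbb Z/p\mathbb Z$ and $A_1\subsetneq A_2$ are subspaces of infinite dimension and codimension, then $A_1\cong A_2$ and $G/A_1\cong G/A_2$, but a proper inclusion rules out a common complement. The relative position is measured by the cardinals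
\begin{equation}\label{eq:d}
d_i(\alpha)=\dim U_\alpha(A_i)\big/\bigl(U_\alpha(A_1)\cap U_\alpha(A_2)\bigr)\qquad(i=1,2),
\end{equation}
the intersection being taken in $U_\alpha(G)$. We derive Theorem~\ref{thm:main} from the following stronger statement.

\begin{theorem}\label{thm:strong}
Let $G=B\oplus A_1=C\oplus A_2$, where $B$ and $C$ are totally projective $p$-groups, not assumed isomorphic, and $A_1,A_2$ are arbitrary abelian groups. Let $\kappa=|B|+|C|+\aleph_0$.
\begin{enumerate}
\item[(a)] If $A_1$ and $A_2$ have a common complement in $G$, then $d_1(\alpha)=d_2(\alpha)$ for every index $\alpha$.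
\item[(b)] If for every index $\alpha$ we have $d_1(\alpha)=d_2(\alpha)$ and this value is either finite or equal to $\kappa$, then $A_1$ and $A_2$ have a common complement in $G$; hence $A_1\cong A_2$ and $B\cong C$.
\item[(c)] If for each $\alpha$ at least one of $d_1(\alpha),d_2(\alpha)$ is finite, then a common complement exists if and only if $d_1=d_2$. If $B$ and $C$ are countable, then, with no further hypothesis, a common complement exists if and only if $d_1=d_2$.
\end{enumerate}
\end{theorem}

We do not settle part (b) for values $d_1(\alpha)=d_2(\alpha)$ that are infinite but smaller than $\kappa$; Remark~\ref{rem:where} says where the argument stops.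

The hypothesis of Theorem~\ref{thm:main} cannot be dropped at any single index (Proposition~\ref{prop:sharp}), and if nothing is assumed about $A_1$ and $A_2$, then finiteness of the invariants of $B$ is exactly what is needed.

\begin{theorem}\label{thm:class}
For a totally projective $p$-group $B$ the following are equivalent.
\begin{enumerate}
\item[(1)] All Ulm invariants of $B$, including the one at $\infty$, are finite.
\item[(2)] Whenever $G=B_1\oplus A_1=B_2\oplus A_2$ with $B_1\cong B_2\cong B$ and $A_1,A_2$ arbitrary abelian groups, $A_1$ and $A_2$ have a common complement in $G$.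
\item[(3)] The ring $E=\operatorname{End}(B)$ has stable range one: if $f,e\in E$ and $fE+eE=E$, then $f+ek$ is a unit for some $k\in E$.
\item[(4)] $B\oplus A_1\cong B\oplus A_2$ implies $A_1\cong A_2$ for all abelian groups $A_1,A_2$.
\item[(5)] $B\oplus A_1\cong B\oplus A_2$ implies $A_1\cong A_2$ for all totally projective groups $A_1,A_2$.
\end{enumerate}
\end{theorem}

\subsection*{The method}
Let $\beta\colon G\to B$ and $\gamma\colon G\to C$ be the projections with kernels $A_1$ and $A_2$. A subgroup $D$ is a common complement exactly when $\beta$ maps it isomorphically onto $B$ and $\gamma$ maps it isomorphically onto $C$. We build $D$ from below, enlarging it alternately so that $\beta(D)$ catches a given element of $B$ and $\gamma(D)$ catches a given element of $C$. Section~\ref{sec:linear} does one such step for vector spaces. Section~\ref{sec:step} does it for groups: the step takes place at a single index $\alpha$, and the only choice to be made is a choice in the vector space $U_\alpha(G)$. Section~\ref{sec:limit} passes through limit stages; this is the one place in the construction where total projectivity is used. Section~\ref{sec:converse}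 contains the sharpness examples and Theorem~\ref{thm:class}.

\section{Heights and nice systems}\label{sec:prelim}

\subsection*{Reduction to $p$-groups}
For a group $X$ let $T(X)$ be the subgroup of elements of $p$-power order. If $X$ is a $p$-group, then $p^\infty X$ is its maximal divisible subgroup. Indeed, the chain $p^\alpha X$ becomes stationary, so $p(p^\infty X)=p^\infty X$, which for a $p$-group means divisibility; and a divisible subgroup lies in every $p^\alpha X$. A $p$-group $X$ is \emph{reduced} if $p^\infty X=0$. Recall that a divisible subgroup is always a direct summand and that a divisible $p$-group is a direct sum of copies of $\mathbb Z(p^\infty)$.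

\begin{lemma}\label{lem:torsion}
\begin{enumerate}
\item[(a)] Let $X$ be a group and $T=T(X)$. Then $p^\alpha X\cap T=p^\alpha T$ and $U_\alpha(X)=U_\alpha(T)$ for every index $\alpha$, and $U_\infty(X)$ is the socle of the maximal divisible $p$-subgroup of $X$.
\item[(b)] Let $G=B\oplus A_1=C\oplus A_2$ with $B,C$ $p$-groups. Then $T(G)=B\oplus T(A_1)=C\oplus T(A_2)$, and a subgroup $D$ is a common complement of $A_1,A_2$ in $G$ if and only if it is a common complement of $T(A_1),T(A_2)$ in $T(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $\alpha$. If $x\in p^{\alpha+1}X\cap T$, write $x=py$ with $y\in p^\alpha X$; then $y$ has $p$-power order, so $y\in p^\alpha X\cap T=p^\alpha T$ and $x\in p^{\alpha+1}T$. For limit ordinals and for $\infty$ take intersections. Since $X[p]\subseteq T$, we get $(p^\alpha X)[p]=(p^\alpha T)[p]$ for all $\alpha$. The maximal divisible $p$-subgroup of $X$ is the maximal divisible subgroup $p^\infty T$ of $T$.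

(b) The first claim holds because $T(X\oplus Y)=T(X)\oplus T(Y)$. If $G=D\oplus A_1=D\oplus A_2$, then $D\cong G/A_1\cong B$ is a $p$-group, so $T(G)=D\oplus T(A_i)$ for $i=1,2$. Conversely, let $T(G)=D\oplus T(A_i)$ for $i=1,2$. Then $D+A_1\supseteq T(G)+A_1\supseteq B+A_1=G$, and $D\cap A_1=D\cap T(G)\cap A_1=D\cap T(A_1)=0$. The same lines with $C$ and $A_2$ in place of $B$ and $A_1$ give $G=D\oplus A_2$.
\end{proof}

By (a), the invariants $f_{A_i}$ and the cardinals $d_i(\alpha)$ do not change when $G,A_1,A_2$ are replaced by $T(G),T(A_1),T(A_2)$. So it suffices to prove Theorems~\ref{thm:main} and~\ref{thm:strong} for $p$-groups. \emph{From here to the end of Section~\ref{sec:limit} all groups are $p$-groups.}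

\subsection*{Heights}
To treat $\infty$ together with the ordinals we put
\[
p^{\infty+1}X=p^{\infty+2}X=0
\]
and order the symbols by $\alpha<\infty<\infty+1$ for ordinals $\alpha$. Then $U_\alpha(X)=(p^\alpha X)[p]/(p^{\alpha+1}X)[p]$ for every index $\alpha$. The \emph{height} of $x\ne0$ is the index $h_X(x)=\alpha$ with $x\in p^\alpha X\setminus p^{\alpha+1}X$, and $h_X(0)=\infty+1$. Such an $\alpha$ exists: if $x\notin p^\infty X$, the least ordinal $\sigma$ with $x\notin p^\sigma X$ is a successor. Giving $0$ a height of its own has one more advantage: a homomorphism that preserves heights on a subgroup is injective on it. We use the following facts.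
\begin{enumerate}
\item[(H1)] $h(x+y)\ge\min\{h(x),h(y)\}$, with equality if $h(x)\neq h(y)$; and $h(kx)=h(x)$ for integers $k$ prime to $p$, since $x$ and $kx$ generate the same subgroup.
\item[(H2)] A homomorphism $X\to Y$ maps $p^\sigma X$ into $p^\sigma Y$, so it does not decrease heights. In $X\oplus Y$ we have $h(x+y)=\min\{h_X(x),h_Y(y)\}$ for $x\in X$, $y\in Y$; in particular, heights in a summand agree with heights in the whole group.
\item[(H3)] For every index $\alpha$ we have $p(p^{\alpha+1}X)=p^{\alpha+2}X$ and $p(p^\alpha X)=p^{\alpha'}X$, where $\alpha'=\alpha+1$ if $\alpha$ is an ordinal and $\infty'=\infty$.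
\end{enumerate}

\subsection*{Nice subgroups and Hill's theorem}
A subgroup $N$ of $X$ is \emph{nice} if every coset $x+N$ contains an element whose height is maximal among the heights of the elements of that coset. The coset $N$ itself contains $0$, so the notion does not depend on the value given to $h(0)$. The zero subgroup is nice. If $N$ is nice and $N'/N$ is finite, then $N'$ is nice, because a coset of $N'$ is a finite union of cosets of $N$. A direct summand is nice: if $X=N\oplus N'$ and $x\in N'$, then $x$ has maximal height in $x+N$ by (H2).

A \emph{nice system} of $X$ is a family $\mathcal N$ of nice subgroups such that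
\begin{enumerate}
\item[(N1)] $0\in\mathcal N$;
\item[(N2)] the sum of any subfamily of $\mathcal N$ belongs to $\mathcal N$;
\item[(N3)] if $N\in\mathcal N$ and $S\subseteq X$ is countable, there is $M\in\mathcal N$ with $N\cup S\subseteq M$ and $M/N$ countable.
\end{enumerate}
A reduced $p$-group $R$ is called totally projective if $p^\alpha\operatorname{Ext}(R/p^\alpha R,Y)=0$ for all ordinals $\alpha$ and all abelian groups $Y$. We shall not use this definition directly, but only \emph{Hill's theorem} \cite[Ch.~XII, \S\S81--83]{Fuchs}: a reduced $p$-group is totally projective if and only if it satisfies the third axiom of countability, that is, has a nice system.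

\begin{lemma}\label{lem:system}
Every totally projective group has a nice system.
\end{lemma}

\begin{proof}
Let $X=R\oplus E$, where $R$ is reduced with nice system $\mathcal R$ and $E=\bigoplus_{j\in J}\mathbb Z(p^\infty)$. For $J'\subseteq J$ let $E_{J'}$ be the partial sum over $J'$, and consider the family of all $N\oplus E_{J'}$ with $N\in\mathcal R$. It contains $0$ and is closed under sums. For (N3), enlarge $N$ by (N3) for $\mathcal R$ and add to $J'$ the countably many $j$ that occur in the elements of $S$. For niceness consider the coset of $r+e$, with $r\in R$, $e\in E$. If $r\notin N$, then each $h_R(r+n)$ with $n\in N$ is an ordinal, so by (H2) the heights in the coset are the heights $h_R(r+n)$, and these have a maximum. If $r\in N$, the coset contains an element of $E$, whose height is at least $\infty$; as only two values are that large, the maximum is attained.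
\end{proof}

\begin{example}\label{ex:dsc}
A direct sum of countable $p$-groups is totally projective. Splitting off the divisible part of each summand, we may assume that $R=\bigoplus_{j\in J}R_j$ with all $R_j$ countable and reduced. The partial sums $\bigoplus_{j\in J'}R_j$ are summands, hence nice, and they satisfy (N1)--(N3). So Theorem~\ref{thm:main} contains the known theorem quoted in the introduction.
\end{example}

\section{Two subspaces of a vector space}\label{sec:linear}

If $pG=0$, then $G$ is a vector space, $U_0(G)=G$, and all other Ulm spaces vanish. In this case the problem has a complete and short answer. In this section $L_1,L_2$ are subspaces of a vector space $V$ over a field, $I=L_1\cap L_2$, and $d_i=\dim L_i/I$.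

\begin{lemma}\label{lem:global}
\begin{enumerate}
\item[(a)] $L_1$ and $L_2$ have a common complement in $V$ if and only if $d_1=d_2$.
\item[(b)] If $L_1$ and $L_2$ have the same finite codimension in $V$, then $d_1=d_2$ and this number is finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $V=W\oplus L_1=W\oplus L_2$, then the projection onto $L_2$ along $W$ restricts to an isomorphism $L_1\to L_2$ that fixes $I$ elementwise, so $L_1/I\cong L_2/I$. Conversely, write $L_i=I\oplus L_i'$, so that $L_1+L_2=I\oplus L_1'\oplus L_2'$, and let $\varphi\colon L_1'\to L_2'$ be an isomorphism. The subspace $\{x+\varphi x:x\in L_1'\}$ is a complement of both $L_1$ and $L_2$ in $L_1+L_2$; add to it a complement of $L_1+L_2$ in $V$.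

(b) Let $f$ be the codimension. The space $L_1/I\cong(L_1+L_2)/L_2$ embeds in $V/L_2$, so $d_1\le f$, and $V/I$ has finite dimension $f+d_1$. Counting through $L_2$ instead, $\dim V/I=f+d_2$.
\end{proof}

The construction in (a) chooses the whole complement at once. For groups this is not available, because the choices made in the various Ulm spaces must come from one subgroup of $G$. We need a version that extends a given partial complement $W$, meaning $W\cap L_1=W\cap L_2=0$, so as to cover one more vector $v$ modulo $L_1$. Let $v\notin W+L_1$. Adjoining to $W$ any vector $v+u$ with $u\in L_1$ covers $v$ and keeps the intersection with $L_1$ zero; it keeps the intersection with $L_2$ zero if and only if $v+u\notin W+L_2$.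

\begin{lemma}\label{lem:linear}
Let $W\cap L_1=W\cap L_2=0$ and $d_1=d_2=d$. Assume that $d$ is finite, or that $d$ is infinite and $\dim W<d$. If $v\notin W+L_1$, then there is $u\in L_1$ with $v+u\notin W+L_2$.
\end{lemma}

\begin{proof}
Suppose that $v+u\in W+L_2$ for all $u\in L_1$. Taking $u=0$ gives $v\in W+L_2$, and subtracting gives $L_1\subseteq W+L_2$. If $d$ is infinite, then
\[
d=\dim(L_1+L_2)/L_2\le\dim(W+L_2)/L_2\le\dim W<d,
\]
a contradiction. Let $d$ be finite. By the modular law $L_i\cap(W+I)=I+(L_i\cap W)=I$, so $(W+L_i)/(W+I)\cong L_i/I$ has dimension $d$ for $i=1,2$. Since $W+L_1\subseteq W+L_2$ and both have the same finite dimension over $W+I$, they are equal. Then $v\in W+L_2=W+L_1$, a contradiction.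
\end{proof}

\begin{example}\label{ex:linear}
Both assumptions on $d$ are needed. If $L_1=0$, $L_2=V\ne0$ and $W=0$, then $d_1\ne d_2$ and no $v\neq0$ admits a $u$. For infinite $d$, let $V$ have basis $x_1,x_2,\dots,y_0,y_1,\dots$, let $L_1$ be spanned by the $x_n$, $L_2$ by the $y_n$, and $W$ by the vectors $x_n-y_n$ with $n\ge1$. Then $W\cap L_i=0$ and $d_1=d_2=\dim W=\aleph_0$. Here $y_0\notin W+L_1$, but $W+L_2=V$. A common complement exists, but none contains $W$, which has used up $L_1$ too early.
\end{example}

\section{Adjoining one element}\label{sec:step}

In this section and the next, $G=B\oplus A_1=C\oplus A_2$ is a $p$-group and $\beta\colon G\to B$, $\gamma\colon G\to C$ are the projections with kernels $A_1$, $A_2$. We begin with a small case that shows which partial complements can be extended and where a choice has to be made.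

\begin{example}\label{ex:small}
Let $G=\langle g_1\rangle\oplus\langle g_2\rangle\oplus\langle u\rangle$ with $g_1,g_2$ of order $p^2$ and $u$ of order $p$. Take
\[
B=\langle g_1\rangle,\quad A_1=\langle g_2,u\rangle,\qquad C=\langle g_2\rangle,\quad A_2=\langle g_1,u\rangle .
\]
At the index $0$ the three Ulm spaces of $G,A_1,A_2$ are all spanned by the class of $u$, so $d_1(0)=d_2(0)=0$. At the index $1$ we have $U_1(G)=\langle pg_1,pg_2\rangle$, $U_1(A_1)=\langle pg_2\rangle$, $U_1(A_2)=\langle pg_1\rangle$, so $d_1(1)=d_2(1)=1$. We start from $D=0$ and cover $B$ in two steps, first $pg_1$ and then $g_1$.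

\emph{First step.} We need $y$ of order $p$ with $\beta y=pg_1$, so $y=pg_1+jpg_2+ku$. The subgroup $\langle y\rangle$ meets $A_2$ trivially if and only if $p\nmid j$; in particular the obvious choice $y=pg_1$ fails. But trivial intersections are not enough. A common complement is cyclic of order $p^2$, so its socle lies in $pG$; if $p\nmid k$, then $y\notin pG$ and we are stuck. We must keep $h_G(y)=h_B(\beta y)=1$, which leaves $y=pg_1+jpg_2$. The choice of $j$ is now the choice of $u$ in Lemma~\ref{lem:linear}, for $V=U_1(G)$, $W=0$, $v=pg_1$.

\emph{Second step.} We need $y'$ with $\beta y'=g_1$ and $py'\in\langle y\rangle$, which forces $py'=y$ and $y'=g_1+jg_2+mpg_2+ku$. Every such $y'$ works: $p\gamma y'=\gamma y$ has height exactly $1$, so $\gamma y'$ has height $0$ and generates $C$. Thus $\langle y'\rangle$ is a common complement.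
\end{example}

The height condition met in the first step is forced in general. If $D$ is a common complement and $x\in D$, then $h_G(x)=h_D(x)$ by (H2), and $h_D(x)=h_B(\beta x)=h_C(\gamma x)$ because $\beta|_D$ and $\gamma|_D$ are isomorphisms. In infinite groups we need one more property: to cover $b\in B$ modulo $\beta(D)$ we must know at which height to work, and so the coset $b+\beta(D)$ should have an element of maximal height.

\begin{definition}\label{def:adm}
A subgroup $D$ of $G$ is \emph{admissible} if
\begin{enumerate}
\item[(A1)] $h_G(x)=h_B(\beta x)=h_C(\gamma x)$ for all $x\in D$;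
\item[(A2)] $\beta(D)$ is nice in $B$ and $\gamma(D)$ is nice in $C$.
\end{enumerate}
\end{definition}

Condition (A1) says that for $x\in D$ the statements $x\in p^\sigma G$, $\beta x\in p^\sigma B$ and $\gamma x\in p^\sigma C$ are equivalent, for every $\sigma$. With $\sigma=\infty+1$ it gives $D\cap A_1=D\cap A_2=0$.

\subsection*{The trace of a subgroup in an Ulm space}
The two steps of Example~\ref{ex:small} differ as follows: for $b=g_1$ multiplication by $p$ raises the height by exactly one, while for $b=pg_1$ it raises the height by more. Elements of the second kind behave like socle elements. For a group $X$ and an index $\alpha$ put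
\[
S_\alpha(X)=\{x\in p^\alpha X:\ px\in p^{\alpha+2}X\}.
\]
This is a subgroup, and $S_\alpha(X)=(p^\alpha X)[p]+p^{\alpha+1}X$. Indeed, if $x\in S_\alpha(X)$, then by (H3) $px=pe$ with $e\in p^{\alpha+1}X$, and $x-e\in(p^\alpha X)[p]$; the other inclusion also follows from (H3). Hence $S_\alpha(X)/p^{\alpha+1}X\cong U_\alpha(X)$, and we obtain a surjective homomorphism
\[
S_\alpha(X)\to U_\alpha(X),\qquad x\mapsto[x],
\]
with kernel $p^{\alpha+1}X$, which sends $s+e$ to the class of $s$ for $s\in(p^\alpha X)[p]$, $e\in p^{\alpha+1}X$. A homomorphism $X\to Y$ maps $S_\alpha(X)$ into $S_\alpha(Y)$, and for a summand $X$ of $G$ the class $[x]$ of $x\in S_\alpha(X)$ is the same in $U_\alpha(X)$ and in $U_\alpha(G)$. For example, if $u$ has order $p$ and $g$ has order $p^3$ in $\langle u\rangle\oplus\langle g\rangle$, then $u+pg$ lies in $S_0$ but not in the socle, and $[u+pg]=[u]$.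

Fix an index $\alpha$ and write $V=U_\alpha(G)$ and $L_i=U_\alpha(A_i)$. For $x\in S_\alpha(G)$ we have
\begin{equation}\label{eq:key}
[x]\in L_1\iff\beta x\in p^{\alpha+1}B,\qquad\qquad [x]\in L_2\iff\gamma x\in p^{\alpha+1}C .
\end{equation}
To see the first equivalence write $x=\beta x+a$ with $a\in A_1$. Then $\beta x\in S_\alpha(B)$ and $a\in S_\alpha(A_1)$, so $[x]=[\beta x]+[a]$ is the decomposition of $[x]$ in $V=U_\alpha(B)\oplus L_1$, and $[x]\in L_1$ if and only if $[\beta x]=0$. The second equivalence is the first one for the decomposition $G=C\oplus A_2$.

The \emph{trace} of a subgroup $D$ at $\alpha$ is the subspace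
\[
W_\alpha(D)=\{[x]:\ x\in D\cap S_\alpha(G)\}\subseteq V .
\]
It plays the role of the partial complement $W$ of Section~\ref{sec:linear}. To apply Lemma~\ref{lem:linear} we now make the \emph{standing assumption}
\begin{equation}\label{eq:standing}
d_1(\alpha)=d_2(\alpha)=:d(\alpha)\quad\text{for every index }\alpha,
\end{equation}
and we call $D$ \emph{small} if $|D|<d(\alpha)$ for every $\alpha$ with $d(\alpha)$ infinite. Finite subgroups are small; if $D$ is small and $D'/D$ is finite, then $D'$ is small.

\begin{lemma}\label{lem:trace}
Let $D$ be admissible and small. Then for every index $\alpha$ the subspaces $L_1$, $L_2$ and $W=W_\alpha(D)$ of $V$ satisfy the hypotheses of Lemma~\ref{lem:linear}.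
\end{lemma}

\begin{proof}
Let $x\in D\cap S_\alpha(G)$. If $[x]\in L_1$, then $\beta x\in p^{\alpha+1}B$ by \eqref{eq:key}; if $[x]\in L_2$, then $\gamma x\in p^{\alpha+1}C$. In both cases $x\in p^{\alpha+1}G$ by (A1), so $[x]=0$. Thus $W\cap L_1=W\cap L_2=0$. If $d(\alpha)$ is infinite, then $\dim W\le|W|\le|D|<d(\alpha)$.
\end{proof}

\subsection*{The extension step}

\begin{proposition}\label{prop:step}
Assume \eqref{eq:standing}. Let $D$ be admissible and small, put $N=\beta(D)$, and let $b\in B$ satisfy $b\notin N$ and $pb\in N$. Then there is an admissible $D'\supseteq D$ with $|D'/D|=p$ and $b\in\beta(D')$.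
\end{proposition}

\begin{proof}
The hypotheses and the conclusion do not change if $b$ is replaced by another element of $b+N$. Since $N$ is nice, we may assume that $b$ has maximal height $\alpha$ in $b+N$; this is the only use of (A2). As $0\notin b+N$, the height $\alpha$ is an index. Call $y\in G$ a \emph{candidate} if
\[
y\in p^\alpha G,\qquad\beta y=b,\qquad py\in D ,
\]
and call a candidate \emph{good} if $\gamma(y+x)\notin p^{\alpha+1}C$ for all $x\in D$.

\emph{Step 1: candidates exist.} Let $x_0\in D$ be the element with $\beta x_0=pb$; it is unique because $\beta|_D$ is injective. By (H3), $pb\in p^{\alpha'}B$. By (A1), $x_0\in p^{\alpha'}G=p(p^\alpha G)$, say $x_0=py_0$ with $y_0\in p^\alpha G$. Put $y_1=y_0-\beta y_0+b$. Then $y_1\in p^\alpha G$, $\beta y_1=b$ and $py_1=x_0-\beta x_0+pb=x_0$. So $y_1$ is a candidate. Every candidate $y$ has $py=x_0$, since $py\in D$ and $\beta(py)=pb$; hence the candidates are exactly the elements $y_1+a$ with $a\in(p^\alpha A_1)[p]$. This is all the freedom we have.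

\emph{Step 2: if $y$ is a good candidate, then $D'=D+\langle y\rangle$ is as required.} Since $\beta y\notin N$ and $py\in D$, the group $D'/D$ has order $p$. So $\beta(D')$ and $\gamma(D')$ are finite over nice subgroups, hence nice. For (A1) consider first an element $y+x$ with $x\in D$, and let $\delta=h_G(x)=h_B(\beta x)=h_C(\gamma x)$. The elements $y,\beta y,\gamma y$ have height at least $\alpha$. If $\delta<\alpha$, then $y+x$, $\beta(y+x)$ and $\gamma(y+x)$ all have height $\delta$ by (H1). If $\delta\ge\alpha$, then by (H1) and (H2)
\[
\alpha\le h_G(y+x)\le h_B(b+\beta x)\le\alpha,\qquad\alpha\le h_G(y+x)\le h_C(\gamma(y+x))\le\alpha,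
\]
where the last inequalities hold by the maximality of $\alpha$ and because $y$ is good. So the three heights equal $\alpha$. A general element of $D'\setminus D$ has the form $z=ky+x$ with $p\nmid k$. Choose $k'$ with $kk'\equiv1\pmod p$. Then $k'z=y+(kk'-1)y+k'x\in y+D$, so $k'z$, $k'\beta z$, $k'\gamma z$ have equal heights, and by (H1) so do $z$, $\beta z$, $\gamma z$.

\emph{Step 3: if $y$ is a candidate, $x\in D$ and $\gamma(y+x)\in p^{\alpha+1}C$, then $y+x\in S_\alpha(G)$ and $[y+x]\in L_2$.} We have $\gamma x=\gamma(y+x)-\gamma y\in p^\alpha C$, so $x\in p^\alpha G$ by (A1), and $y+x\in p^\alpha G$. The element $p(y+x)$ lies in $D$, and its image under $\gamma$ lies in $p^{\alpha+2}C$ by (H3). By (A1) again, $p(y+x)\in p^{\alpha+2}G$. So $y+x\in S_\alpha(G)$, and \eqref{eq:key} gives $[y+x]\in L_2$.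

\emph{Step 4: a good candidate exists.} There are two cases, as in Example~\ref{ex:small}.

\emph{Case 1: $(b+N)\cap S_\alpha(B)=\emptyset$.} Here every candidate $y$ is good. Otherwise Step~3 gives $x\in D$ with $y+x\in S_\alpha(G)$, and then $b+\beta x=\beta(y+x)$ lies in $(b+N)\cap S_\alpha(B)$.

\emph{Case 2: $(b+N)\cap S_\alpha(B)\neq\emptyset$.} An element of this set has height at least $\alpha$, hence exactly $\alpha$, so we may assume that $b\in S_\alpha(B)$ and form $x_0,y_1$ for this $b$. Now $\beta x_0=pb\in p^{\alpha+2}B$, so $py_1=x_0\in p^{\alpha+2}G$ by (A1), and $y_1\in S_\alpha(G)$. Put $v=[y_1]$ and $W=W_\alpha(D)$. We claim that $v\notin W+L_1$. Otherwise $[y_1-x]\in L_1$ for some $x\in D\cap S_\alpha(G)$, and \eqref{eq:key} gives $b-\beta x\in p^{\alpha+1}B$, against the maximality of $\alpha$. By Lemmas~\ref{lem:trace} and~\ref{lem:linear} there is $a\in(p^\alpha A_1)[p]$ with $v+[a]\notin W+L_2$. The candidate $y=y_1+a$ lies in $S_\alpha(G)$ and has $[y]=v+[a]$. If $y$ were not good, Step~3 would give $x\in D$ with $y+x\in S_\alpha(G)$ and $[y+x]\in L_2$. Then $x=(y+x)-y\in D\cap S_\alpha(G)$, and $[y]=[y+x]-[x]\in L_2+W$,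 a contradiction.
\end{proof}

\begin{corollary}\label{cor:finite}
Assume \eqref{eq:standing}. Let $D$ be admissible and small, and let $F\subseteq B$ and $F'\subseteq C$ be finite sets. Then there is an admissible $D'\supseteq D$ with $D'/D$ finite, $F\subseteq\beta(D')$ and $F'\subseteq\gamma(D')$.
\end{corollary}

\begin{proof}
Finite extensions of $D$ are small, so it suffices to cover one element. Let $b\in B$ with $p^kb=0$. Cover $p^{k-1}b,\dots,pb,b$ in this order. When we come to $p^jb$, the element $p^{j+1}b$ is already covered, so either $p^jb$ is covered too or Proposition~\ref{prop:step} applies. Admissibility, smallness and \eqref{eq:standing} are unchanged when $(B,A_1,\beta)$ and $(C,A_2,\gamma)$ are interchanged, so elements of $C$ can be covered in the same way.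
\end{proof}

\section{Limit stages and the main theorems}\label{sec:limit}

Condition (A1) passes to unions of chains, but niceness does not.

\begin{example}\label{ex:notnice}
Let $X=\bigoplus_{n\ge1}\langle e_n\rangle$ with $e_n$ of order $p^n$, put $s_n=p^{n-1}e_n$, and let $N$ be generated by the differences $s_n-s_{n+1}$. Then $N$ is the union of a chain of finite, hence nice, subgroups. The $s_n$ form a basis of $X[p]$ and the elements of $N$ have coefficient sum zero, so $s_1\notin N$. The coset $s_1+N$ contains every $s_n$, of height $n-1$, and all its elements are nonzero and so have finite height. Thus $N$ is not nice.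
\end{example}

A nice system repairs this: by (N2) it is closed under unions of chains, and by (N3) its members are dense enough to be reached by countably many finite steps. Let $B$ and $C$ be totally projective, and fix nice systems $\mathcal B$ of $B$ and $\mathcal C$ of $C$ (Lemma~\ref{lem:system}). Call $D\le G$ \emph{special} if it satisfies (A1), $\beta(D)\in\mathcal B$ and $\gamma(D)\in\mathcal C$. Special subgroups are admissible, $0$ is special by (N1), and the union of a chain of special subgroups is special by (N2). A finite extension of a special subgroup need not be special. The next lemma returns to a special subgroup after $\omega$ steps, by letting the images of the finite extensions and members of the nice systems chase each other.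

\begin{lemma}\label{lem:omega}
Assume \eqref{eq:standing}. Let $D$ be special and small, $b\in B$ and $c\in C$. Then there is a special $D^*\supseteq D$ with $D^*/D$ countable, $b\in\beta(D^*)$ and $c\in\gamma(D^*)$.
\end{lemma}

\begin{proof}
We construct increasing sequences $(D_n)$, $(N_n)$, $(M_n)$, $n<\omega$, such that $D_n\supseteq D$ is admissible with $D_n/D$ finite, $N_n\in\mathcal B$ contains $\beta(D_n)$ and is countable over $\beta(D)$, and $M_n\in\mathcal C$ contains $\gamma(D_n)$ and is countable over $\gamma(D)$. Each time $N_n$ and $M_n$ are chosen, we fix sequences of length $\omega$, repetitions allowed, that list representatives of all cosets of $\beta(D)$ in $N_n$ and of $\gamma(D)$ in $M_n$.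

Put $D_0=D$. By (N3) choose $N_0\supseteq\beta(D)\cup\{b\}$ and $M_0\supseteq\gamma(D)\cup\{c\}$. Given stage $n$, the group $D_n$ is small, and Corollary~\ref{cor:finite} yields an admissible $D_{n+1}\supseteq D_n$, finite over $D_n$, such that $\beta(D_{n+1})$ contains the first $n+1$ terms of each of the lists for $N_0,\dots,N_n$ and $\gamma(D_{n+1})$ contains the first $n+1$ terms of each of the lists for $M_0,\dots,M_n$. The group $\beta(D_{n+1})$ is generated by $\beta(D)\subseteq N_n$ and a finite set, so (N3) gives $N_{n+1}\in\mathcal B$ that contains $N_n+\beta(D_{n+1})$ and is countable over $N_n$, hence over $\beta(D)$. Choose $M_{n+1}\in\mathcal C$ in the same way for $M_n$ and $\gamma(D_{n+1})$.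

Let $D^*=\bigcup_nD_n$. It satisfies (A1), and $D^*/D$ is countable. We have $\beta(D^*)\subseteq\bigcup_nN_n$. Conversely, an element of $N_m$ is the sum of an element of $\beta(D)$ and a term of the list for $N_m$, and that term lies in $\beta(D_n)$ for large $n$. So $\beta(D^*)=\bigcup_nN_n$, which belongs to $\mathcal B$ by (N2) and contains $b$. The same argument gives $c\in\gamma(D^*)=\bigcup_nM_n\in\mathcal C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
By Lemma~\ref{lem:torsion} we may assume that $G$ is a $p$-group.

(a) If $G=D\oplus A_1=D\oplus A_2$, then by \eqref{eq:additive} $U_\alpha(D)$ is a common complement of $U_\alpha(A_1)$ and $U_\alpha(A_2)$ in $U_\alpha(G)$. Lemma~\ref{lem:global}(a) gives $d_1(\alpha)=d_2(\alpha)$.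

(b) The assumption \eqref{eq:standing} holds, and every subgroup of cardinality less than $\kappa$ is small. It suffices to find $D$ with (A1), $\beta(D)=B$ and $\gamma(D)=C$. Indeed, then $D\cap A_i=0$; and for $g\in G$ there are $x,x'\in D$ with $\beta x=\beta g$ and $\gamma x'=\gamma g$, that is, $g-x\in A_1$ and $g-x'\in A_2$. So $G=D\oplus A_1=D\oplus A_2$, whence $A_1\cong G/D\cong A_2$ and $B\cong D\cong C$.

Let $\kappa=\aleph_0$. A countably infinite subgroup need not be small, so we use finite subgroups only. Enumerate $B$ and $C$. Starting from $D_0=0$, Corollary~\ref{cor:finite} yields an increasing sequence of finite admissible subgroups $D_n$ such that $\beta(D_n)$ and $\gamma(D_n)$ contain the first $n$ elements of $B$ and of $C$. Put $D=\bigcup_nD_n$.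

Let $\kappa>\aleph_0$. List $B=\{b_\nu:\nu<\kappa\}$ and $C=\{c_\nu:\nu<\kappa\}$, repetitions allowed. We build an increasing chain of special subgroups $D^\nu$, $\nu<\kappa$, with $|D^\nu|\le|\nu|+\aleph_0<\kappa$; each of them is then small. Put $D^0=0$. Let $D^{\nu+1}$ be given by Lemma~\ref{lem:omega} for $D^\nu,b_\nu,c_\nu$; it is countable over $D^\nu$, so the bound persists. At a limit ordinal $\nu$ take the union, which is a union of $|\nu|$ sets of cardinality at most $|\nu|+\aleph_0$. Put $D=\bigcup_{\nu<\kappa}D^\nu$.

(c) In both statements necessity is (a). If at each $\alpha$ one of $d_1(\alpha),d_2(\alpha)$ is finite and $d_1=d_2$, then all values are finite and (b) applies. Let $B$ and $C$ be countable, so $\kappa=\aleph_0$. With $L_i=U_\alpha(A_i)$, the space $L_1/(L_1\cap L_2)$ embeds in $U_\alpha(G)/L_2\cong U_\alpha(C)$, and $L_2/(L_1\cap L_2)$ embeds in $U_\alpha(G)/L_1\cong U_\alpha(B)$. So each $d_i(\alpha)$ is finite or equal to $\aleph_0=\kappa$, and (b) applies whenever $d_1=d_2$.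
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\alpha$ be an index. If $f_{A_1}(\alpha)=f_{A_2}(\alpha)=0$, then $d_1(\alpha)=d_2(\alpha)=0$. Otherwise $f_B(\alpha)=f_C(\alpha)$ is finite, and by \eqref{eq:additive} it is the codimension of both $U_\alpha(A_1)$ and $U_\alpha(A_2)$ in $U_\alpha(G)$; by Lemma~\ref{lem:global}(b), $d_1(\alpha)=d_2(\alpha)$ is finite. Now apply Theorem~\ref{thm:strong}(b).
\end{proof}

\begin{remark}\label{rem:where}
The isomorphism $B\cong C$ enters Theorem~\ref{thm:main} only through $f_B=f_C$. Total projectivity enters only through the nice systems, which restore (A2) at limit stages; it plays no role in Theorem~\ref{thm:strong}(a). The conditions on $d_1$ and $d_2$ enter only through Lemma~\ref{lem:linear}, in Case~2 of Proposition~\ref{prop:step}. If some $d(\alpha)$ is infinite but smaller than $\kappa$, the groups $D^\nu$ cease to be small before $B$ and $C$ are exhausted. The bound $\dim W_\alpha(D^\nu)<d(\alpha)$ is then no longer guaranteed, and by Example~\ref{ex:linear} Lemma~\ref{lem:linear} can fail without it.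
\end{remark}

\section{Sharpness, cancellation and stable range}\label{sec:converse}

We use three further standard facts \cite[\S83]{Fuchs}.
\begin{enumerate}
\item[(F1)] Direct sums of totally projective groups are totally projective.
\item[(F2)] (Uniqueness; Hill.) Reduced totally projective groups with the same Ulm invariants are isomorphic.
\item[(F3)] (Existence.) Let $f$ be a cardinal-valued function on the ordinals with $\tau=\sup\{\rho+1:f(\rho)\neq0\}$. Then $f$ is the Ulm function of a reduced totally projective group if and only if $\sum_{\rho\ge\sigma+\omega}f(\rho)\le\sum_{n<\omega}f(\sigma+n)$ whenever $\sigma+\omega<\tau$.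
\end{enumerate}
If $X=R\oplus E$ with $R$ reduced and $E$ divisible, then $f_X(\alpha)=f_R(\alpha)$ for ordinals $\alpha$, and $f_X(\infty)$ is the number of summands $\mathbb Z(p^\infty)$ of $E$. So (F2) extends: totally projective groups whose invariants agree at all indices, including $\infty$, are isomorphic.

\begin{proposition}\label{prop:sharp}
For each index $\alpha$ there are totally projective groups $B,H_1,H_2$ such that, for $A_1=H_1$ and $A_2=H_2$, the hypothesis of Theorem~\ref{thm:main} holds at every index except $\alpha$, and $B\oplus H_1\cong B\oplus H_2$, but $H_1\not\cong H_2$.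
\end{proposition}

For finite $\alpha=n$ one can take for $B$ a direct sum of $\aleph_0$ copies of $\mathbb Z/p^{n+1}\mathbb Z$ and for $H_k$ a sum of $k$ copies. For infinite ordinals $\alpha$, (F3) with $\sigma=0$ shows that a nonzero invariant at $\alpha$ forces nonzero invariants below $\alpha$, both for $B$ and for the $H_k$. To keep $(\ast_\rho)$ for $\rho<\alpha$ we place these on disjoint sets of ordinals.

\begin{proof}
For $\alpha=\infty$ let $B$ be a direct sum of $\aleph_0$ copies of $\mathbb Z(p^\infty)$, $H_1=0$ and $H_2=\mathbb Z(p^\infty)$. All invariants at ordinals vanish.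

Let $\alpha$ be an ordinal and $\mu=|\alpha|+\aleph_0$. Every ordinal is uniquely $\lambda+n$ with $\lambda$ zero or a limit ordinal and $n<\omega$; call it even or odd according to $n$. Define, for $k=1,2$,
\[
f(\rho)=\begin{cases}\mu&\rho<\alpha\text{ even},\\ \aleph_0&\rho=\alpha,\\ 0&\text{otherwise},\end{cases}
\qquad
f_k(\rho)=\begin{cases}\mu&\rho<\alpha\text{ odd},\\ k&\rho=\alpha,\\ 0&\text{otherwise}.\end{cases}
\]
For each of the three functions $\tau=\alpha+1$, and the sum of all values is at most $|\alpha|\mu+\aleph_0\le\mu$. If $\sigma+\omega<\tau$, then $\sigma+n<\alpha$ for all $n<\omega$, and the ordinals $\sigma+n$ are alternately even and odd, so the values at these ordinals have sum $\mu$. By (F3) there are reduced totally projective groups $B,H_1,H_2$ with Ulm functions $f,f_1,f_2$. At an index $\rho\ne\alpha$, either $f_B(\rho)=0$, or $\rho$ is an even ordinal below $\alpha$ and $f_{H_1}(\rho)=f_{H_2}(\rho)=0$; so $(\ast_\rho)$ holds. The functions $f_1,f_2$ differ only at $\alpha$, where $\aleph_0+1=\aleph_0+2$. Hence $f+f_1=f+f_2$, and $B\oplus H_1\cong B\oplus H_2$ by (F1), \eqref{eq:additive} and (F2). But $f_{H_1}(\alpha)\ne f_{H_2}(\alpha)$,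 so $H_1\not\cong H_2$.
\end{proof}

In the proof of Theorem~\ref{thm:class}, the link between (2) and (3) is that the complements of $0\oplus A$ in $B\oplus A$ are exactly the graphs $\{(x,\psi x):x\in B\}$ of homomorphisms $\psi\colon B\to A$. A graph is a complement because $(x,a)=(x,\psi x)+(0,a-\psi x)$; and if $D$ is a complement, the first projection maps $D$ isomorphically onto $B$, and $\psi$ is its inverse followed by the second projection. We also use that a subgroup is a complement of the kernel of a surjection $\pi$ if and only if $\pi$ maps it isomorphically onto the target. Products in $E$ are compositions, $fs=f\circ s$.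

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(1)$\Rightarrow$(2) is Theorem~\ref{thm:main}.

(2)$\Rightarrow$(4). Let $\varphi\colon B\oplus A_2\to G=B\oplus A_1$ be an isomorphism. Then $G=\varphi(B)\oplus\varphi(A_2)$, and a common complement of $A_1$ and $\varphi(A_2)$ gives $A_1\cong\varphi(A_2)\cong A_2$.

(4)$\Rightarrow$(5) holds because (5) is a special case of (4).

(5)$\Rightarrow$(1). Suppose that $f_B(\alpha)$ is infinite. If $\alpha=\infty$, the divisible part of $B$ is a sum of infinitely many copies of $\mathbb Z(p^\infty)$, so $B\oplus0\cong B\oplus\mathbb Z(p^\infty)$, and (5) fails. If $\alpha$ is an ordinal, take the groups $H_1,H_2$ from the proof of Proposition~\ref{prop:sharp}. Their invariants differ only at $\alpha$, where $f_B(\alpha)+1=f_B(\alpha)+2$. So the totally projective groups $B\oplus H_1$ and $B\oplus H_2$ have the same invariants and are isomorphic, while $H_1\not\cong H_2$; again (5) fails.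

(2)$\Rightarrow$(3). Let $fs+et=1$ with $s,t\in E$. The map $\pi\colon B\oplus B\to B$, $\pi(x,y)=fx+ey$, has the section $x\mapsto(sx,tx)$. So $B\oplus B=B_2\oplus A_2$, where $B_2\cong B$ is the image of the section and $A_2=\ker\pi$. Also $B\oplus B=B_1\oplus A_1$ with $B_1=B\oplus0$ and $A_1=0\oplus B$. By (2) there is a common complement $D$ of $A_1$ and $A_2$. As a complement of $A_1$ it is the graph of some $k\in E$. As a complement of $\ker\pi$ it is mapped isomorphically onto $B$ by $\pi$; that is, $x\mapsto fx+ekx$ is bijective, and $f+ek$ is a unit of $E$.

(3)$\Rightarrow$(2). Let $G=B_1\oplus A_1=B_2\oplus A_2$ with $B_1\cong B_2\cong B$. Identify $G$ with $B\oplus A_1$, and let $\pi\colon G\to B$ be the projection onto $B_2$ along $A_2$ followed by an isomorphism $B_2\to B$. Write $\pi(x,a)=fx+ga$ with $f\in E$ and $g\colon A_1\to B$. The map $\pi$ has a section $x\mapsto(sx,tx)$ with $s\in E$ and $t\colon B\to A_1$, so $fs+gt=1$ and $fE+(gt)E=E$. By (3), $f+gtk$ is a unit for some $k\in E$. The graph $D=\{(x,tkx):x\in B\}$ is a complement of $A_1$, and $\pi(x,tkx)=(f+gtk)x$, so $\pi$ maps $D$ isomorphically onto $B$. Hence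 $D$ is also a complement of $\ker\pi=A_2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Cancellation of direct sums of countable abelian $p$-groups},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2003-131-09/\allowbreak S0002-9939-03-06817-5/\allowbreak S0002-9939-03-06817-5.pdf}

\bibitem{Fuchs}
L.~Fuchs, \emph{Infinite Abelian Groups II}.

\end{thebibliography}
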